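# Cheapest transport plans and Euclidean powers of $N$-point metric spaces

## 1. A cheapest transport plan and the swap inequality

Let $P=\{p_1,\dots,p_n\}$ and $Q=\{q_1,\dots,q_m\}$ be disjoint nonempty finite sets of points. Put weights $a_i>0$ on the $p_i$ and $b_j>0$ on the $q_j$, with $\sum_i a_i=\sum_j b_j=1$. Let $w$ be a symmetric function on pairs of points of $P\cup Q$, zero on the diagonal and positive elsewhere. We abbreviate
$$w_{ii'}=w(p_i,p_{i'}),\qquad w_{jj'}=w(q_j,q_{j'}),\qquad w_{ij}=w(p_i,q_j),$$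
so that letters $i,i'$ always refer to $P$ and letters $j,j'$ to $Q$.

**Definition (plan).** A *transport plan* is a matrix $\pi=(\pi_{ij})$ of nonnegative numbers with row sums $a_i$ and column sums $b_j$. Its *cost* is $\sum_{i,j}\pi_{ij}w_{ij}$. It is *optimal* if no plan has smaller cost. Its *support* is $S=\{(i,j):\pi_{ij}>0\}$, and elements of $S$ are called *edges*.

The plans form a compact polytope. It is nonempty, because $\pi_{ij}=a_ib_j$ is a plan. The cost is continuous, so an optimal plan exists.

**Example (three close pairs).** Let $n=m=3$, $a_i=b_j=\frac13$ and $0<\varepsilon<1$. Let $w(p_i,q_i)=\varepsilon$ for $i=1,2,3$, and $w=1$ for every other pair of distinct points. The product plan $\pi_{ij}=\frac19$ costs $\frac{3\varepsilon+6}{9}=\frac{\varepsilon+2}{3}$. The diagonal plan $\pi_{ii}=\frac13$ costs $\varepsilon$. No plan can cost less, since all costs $w_{ij}$ are at least $\varepsilon$. So the diagonal plan is optimal. We return to this example below.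

**Swap inequality.** Let $\pi$ be optimal, and let $(i,j),(i',j')\in S$ with $i\ne i'$ and $j\ne j'$. Then
$$w_{ij}+w_{i'j'}\le w_{ij'}+w_{i'j}. \tag{1}$$
To see this, put $\theta=\min(\pi_{ij},\pi_{i'j'})>0$. Subtract $\theta$ from the entries $(i,j)$ and $(i',j')$, and add $\theta$ to the entries $(i,j')$ and $(i',j)$. The entries stay nonnegative, and every row sum and column sum is unchanged. The cost changes by $\theta\,(w_{ij'}+w_{i'j}-w_{ij}-w_{i'j'})$, which must be $\ge0$ by optimality.

**What the plan is for.** We shall need to bound from above the quantity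
$$T=\sum_{i,i'}a_ia_{i'}w_{ii'}+\sum_{j,j'}b_jb_{j'}w_{jj'}-2\sum_{i,j}a_ib_jw_{ij}.$$
Any plan rewrites $T$ as an average over pairs of edges. For $e=(i,j)$ and $e'=(i',j')$ put
$$t(e,e')=w_{ii'}+w_{jj'}-w_{ij'}-w_{i'j}.$$
Then
$$T=\sum_{e,e'\in S}\pi_e\pi_{e'}\,t(e,e'). \tag{2}$$
Indeed, summing $\pi_{ij}\pi_{i'j'}w_{ii'}$ over $j$ and $j'$ gives $a_ia_{i'}w_{ii'}$. Likewise $\pi_{ij}\pi_{i'j'}w_{jj'}$ sums to $b_jb_{j'}w_{jj'}$. The two remaining terms each give $\sum_{i,j}a_ib_jw_{ij}$, because the first index of one edge and the second index of the other are distributed independently according to $a$ and $b$.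

In the example, the diagonal plan has $t(e,e')=1+1-1-1=0$ for $e\ne e'$ and $t(e,e)=-2\varepsilon$. So $T=3\cdot\frac19\cdot(-2\varepsilon)=-\frac{2\varepsilon}3$. Directly from the definition, $T=\frac69+\frac69-\frac{2(6+3\varepsilon)}{9}=-\frac{2\varepsilon}3$ as well.

Identity (2) holds for every plan. For an optimal plan it comes together with (1), and we shall see that (1) is what makes the individual terms $t(e,e')$ controllable.

## 2. Powers of a metric and the exponent $e(N)$

For a finite metric space $(X,d)$ and $c>0$, the **metric transform** is $X^c=(X,d^c)$. We call $X^c$ **Euclidean** if there are vectors $v_u$ ($u\in X$) in some $\mathbb R^k$ with $|v_u-v_{u'}|=d(u,u')^c$ for all $u,u'$. If $c>1$, then $d^c$ may violate the triangle inequality, and then of course no such vectors exist.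

**Definition.** $e(N)$ is the supremum of the $c>0$ such that $X^c$ is Euclidean for every $N$-point metric space $X$.

For example, three collinear points at distances $1,1,2$ form a Euclidean space. Their transform with $c>1$ has distances $1,1,2^c>2$ and is not Euclidean. On the other side, for $c\le 1$ the function $d^c$ is a metric, and every three-point metric space embeds in the plane as a (possibly degenerate) triangle. Hence $e(3)=1$.

How does $e(N)$ decrease with $N$? Put $\gamma(s)=\log_2(1+1/s)$ for $s>0$. The paper "Metric Transforms And Euclidean Embeddings" is the source of the following problem. The facts known at the outset are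
$$e(n+1)\le e(n),\quad e(2)=\infty,\quad e(3)=1,\quad e(4)=\tfrac12=\gamma(1)/2,\quad e(6)=\gamma(2)/2=\tfrac12\log_2\tfrac32,$$
and $e(n)\ge\gamma(n-1)/2$ for $n\ge2$. The conjecture is
$$e(2n)=\gamma(n-1)/2\ (n\ge2),\qquad e(2n+1)=\gamma\Bigl(\frac{2n(n+1)}{2n+1}-1\Bigr)/2\ (n\ge1).$$
We prove that it is true.

One notation covers both parities. For $n,m\ge1$ and $N\ge3$ put
$$\Gamma(n,m)=\frac12\Bigl(\frac1n+\frac1m\Bigr),\qquad \Gamma_N=\Gamma(\lfloor N/2\rfloor,\lceil N/2\rceil),\qquad p_N=\log_2\frac1{1-\Gamma_N}.$$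
For $N=2n$ we have $\Gamma_N=\frac1n$, so $2^{p_N}=\frac n{n-1}=1+\frac1{n-1}$ and $p_N=\gamma(n-1)$. For $N=2n+1$ we have $\Gamma_N=\frac{2n+1}{2n(n+1)}$. Put $s_0=\frac{2n(n+1)}{2n+1}-1=\frac1{\Gamma_N}-1$. Then $1+\frac1{s_0}=\frac{1}{1-\Gamma_N}$, so $p_N=\gamma(s_0)$. Hence the conjecture says exactly that $e(N)=p_N/2$ for all $N\ge3$.

**Theorem 1.** For every $N\ge3$, $e(N)=p_N/2$, and the supremum is attained: $X^c$ is Euclidean for every $N$-point metric space $X$ and every $0<c\le p_N/2$.

We shall use the following elementary fact repeatedly. If $n,m\ge1$ and $n+m\le N$, then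
$$\Gamma(n,m)\ge\Gamma_N,\ \text{ with equality iff }\ \{n,m\}=\{\lfloor N/2\rfloor,\lceil N/2\rceil\}. \tag{3}$$
Indeed $\Gamma$ is strictly decreasing in each variable, so raising $n+m$ to $N$ only lowers it. When $n+m=N$, we have $\Gamma(n,m)=\frac{N}{2nm}$, which is smallest exactly when $nm$ is largest, that is, for the balanced pair. In particular $\Gamma_{N+1}\le\Gamma_N$, so $p_N$ is nonincreasing. The first values are $\Gamma_3=\frac34$, $p_3=2$; $\Gamma_4=\frac12$, $p_4=1$; $\Gamma_5=\frac5{12}$, $p_5=\log_2\frac{12}7<1$; and $\Gamma_6=\frac13$, $p_6=\log_2\frac32$.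

**Schoenberg's criterion (Schoenberg 1935).** Let $X$ be finite and let $\rho\ge0$ be symmetric and zero on the diagonal. There are vectors $v_u$ with $|v_u-v_{u'}|=\rho(u,u')$ if and only if
$$\sum_{u,v}x_ux_v\,\rho(u,v)^2\le0\quad\text{for all real }(x_u)\text{ with }\sum_ux_u=0. \tag{4}$$
If such vectors exist and $\sum_u x_u=0$, then the sum in (4) equals $-2\bigl|\sum_ux_uv_u\bigr|^2$.

The proof is short. If $|v_u-v_{u'}|=\rho(u,u')$, expand $\rho(u,u')^2=|v_u|^2+|v_{u'}|^2-2v_u\cdot v_{u'}$. The first two terms vanish after summation against $x_ux_{u'}$, since $\sum x_u=0$. This gives the identity, and with it (4). Conversely, fix $o\in X$ and put $G(u,v)=\frac12\bigl(\rho(u,o)^2+\rho(v,o)^2-\rho(u,v)^2\bigr)$ for $u,v\ne o$. Given real numbers $y_u$ ($u\neq o$), set $x_u=y_u$ and $x_o=-\sum y_u$. Then $\sum x_ux_v\rho(u,v)^2=-2\sum y_uy_vG(u,v)$, so (4) says that $G$ is positive semidefinite. Choose vectors $v_u$ with Gram matrix $G$, and put $v_o=0$. Then $|v_u|^2=G(u,u)=\rho(u,o)^2$ and $|v_u-v_v|^2=G(u,u)+G(v,v)-2G(u,v)=\rho(u,v)^2$.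

Recall that the points $v_u$ are *affinely dependent* if $\sum x_uv_u=0$ for some $x\ne0$ with $\sum x_u=0$. For the corners $v_1,v_2,v_3,v_4$ of a rectangle in cyclic order, $v_1-v_2+v_3-v_4=0$ is such a relation. By the identity, a realization is affinely independent if and only if the form in (4) is strictly negative for every $x\ne0$ with $\sum x_u=0$.

**Link with Section 1.** We must study $\sum x_ux_vw(u,v)$ with $w=d^{2c}$ and $\sum x_u=0$, $x\neq0$. Let $P$ and $Q$ be the sets where $x>0$ and $x<0$, and let $\mu=\sum_{P}x_u=\frac12\sum_u|x_u|$. With $a=x/\mu$ on $P$ and $b=-x/\mu$ on $Q$,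
$$\sum_{u,v}x_ux_vw(u,v)=\mu^2T. \tag{5}$$
So the question is when $T\le0$.

## 3. Complete bipartite graphs give the upper bound

Let $K_{n,m}$ carry its path metric: distance $1$ between points of different parts, distance $2$ between distinct points of the same part. More generally, let $w=1$ across the parts and $w=1+s$ between distinct points of the same part, and take $x=\frac1n$ on the part of size $n$ and $x=-\frac1m$ on the part of size $m$. The first part contributes $n(n-1)\cdot\frac1{n^2}(1+s)$, the second similarly, and the cross terms contribute $-2$. Thus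
$$\sum x_ux_vw=(1+s)\Bigl(1-\frac1n\Bigr)+(1+s)\Bigl(1-\frac1m\Bigr)-2=-2\bigl(1-(1-\Gamma(n,m))(1+s)\bigr). \tag{6}$$

**Upper bound in Theorem 1.** The purpose is to show $e(N)\le p_N/2$ for all $N\ge3$. Take $n=\lfloor N/2\rfloor$, $m=\lceil N/2\rceil$ and $X=K_{n,m}$. For $w=d^{2c}$ we have (6) with $1+s=2^{2c}$, so the form equals $2\bigl(2^{2c}(1-\Gamma_N)-1\bigr)$. If $c>p_N/2$, then $2^{2c}>\frac1{1-\Gamma_N}$ and this is positive. By Schoenberg's criterion $X^c$ is not Euclidean. Hence $e(N)\le p_N/2$.

For $N=3$ the space is $K_{1,2}$, the three collinear points used above. For $N=4$ it is the four-cycle, which becomes a unit square at $c=\frac12$. For $N=6$ we have $2^{p_6}=\frac32$, and $K_{3,3}$ at $c=p_6/2$ can be drawn explicitly. Each part is an equilateral triangle with squared side $\frac32$, hence squared circumradius $\frac12$. Put the two triangles in orthogonal planes with a common center. The squared distance across the parts is $\frac12+\frac12=1$, as required.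

So the task is the lower bound: no $N$-point space behaves worse than this one.

## 4. Two cases by hand

**Three points.** We saw that every $X^c$ with $|X|=3$ and $c\le1=p_3/2$ is Euclidean. With the upper bound this settles Theorem 1 for $N=3$. From now on $N\ge4$, so $p_N\le p_4=1$, and we may restrict to $w=d^p$ with $0<p\le1$.

**One point against many.** Let $n=1$ and $w=d^p$ with $p\le1$, so that $w$ is itself a metric. The only plan is $\pi_{1j}=b_j$, and (2) reads
$$T=\sum_{j,j'}b_jb_{j'}\bigl(w(q_j,q_{j'})-w(p_1,q_j)-w(p_1,q_{j'})\bigr).$$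
Terms with $j\ne j'$ are $\le0$ by the triangle inequality through $p_1$, and terms with $j=j'$ equal $-2b_j^2w(p_1,q_j)$. So $T<0$.

**Two against two, equal weights, $p=1$.** Write $A=w(p_1,q_1)$, $B=w(p_2,q_2)$, $C=w(p_1,q_2)$, $D=w(p_2,q_1)$, $X=w(p_1,p_2)$, $Y=w(q_1,q_2)$. With all weights $\frac12$, $T=\frac12\bigl(X+Y-(A+B+C+D)\bigr)$. The four triangle inequalities $X\le B+C$, $X\le A+D$, $Y\le A+C$, $Y\le B+D$ add up to $2(X+Y)\le2(A+B+C+D)$, so $T\le0$.

For larger $N$ we have $p_N<1$, and the inequality needed is finer than the triangle inequality for $w$.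

## 5. The triangle inequality that survives in $d^p$

For $s\ge0$ and $u,v\ge0$ write
$$u\oplus v=\max(u,v)+s\min(u,v).$$
We shall consider symmetric $w$ with $w(x,x)=0$ and
$$w(x,z)\le w(x,y)\oplus w(y,z)\qquad\text{for all }x,y,z. \tag{7}$$
For $s=1$ this is the triangle inequality, and for $s=0$ the ultrametric inequality. Any $w$ whose off-diagonal values lie in $[1,1+s]$ satisfies (7). For distinct $x,y,z$ the left side is at most $1+s$ and the right side at least $1\oplus1=1+s$. If $x=z$ the left side is $0$. If $y\in\{x,z\}$ the two sides agree.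

**Lemma 1.** Let $0<p\le1$ and $s=2^p-1$. For any metric $d$, the function $w=d^p$ satisfies (7). Moreover, if $p<1$, $u,v>0$ and $u\ne v$, then $(u+v)^p<u^p\oplus v^p$.

*Proof.* The purpose is to compare $(u+v)^p$ with a function of $u^p$ and $v^p$ that is exact when $v=0$ and when $v=u$; convexity will do it. Let $\varphi(\tau)=(1+\tau^{1/p})^p$ on $[0,1]$. For $p=1$ this is the linear function $1+\tau$. For $p<1$ put $q=1/p$. Then $\varphi'(\tau)=\tau^{q-1}(1+\tau^q)^{p-1}$ and
$$\varphi''(\tau)=\tau^{q-2}(1+\tau^q)^{p-2}\bigl[(q-1)(1+\tau^q)+(p-1)q\,\tau^{q}\bigr]=(q-1)\,\tau^{q-2}(1+\tau^q)^{p-2},$$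
because $(p-1)q=1-q$. This is positive on $(0,1]$, and $\varphi$ is continuous on $[0,1]$, so $\varphi$ is strictly convex there. Hence in all cases
$$\varphi(\tau)\le(1-\tau)\varphi(0)+\tau\varphi(1)=1+(2^p-1)\tau=1+s\tau,$$
with strict inequality for $0<\tau<1$ if $p<1$.

Let $u\ge v$ and $u>0$. Put $\tau=(v/u)^p$ and multiply by $u^p$ to get $(u+v)^p\le u^p+sv^p=u^p\oplus v^p$, strictly if $p<1$ and $0<v<u$. For $u=v=0$ the inequality is trivial. Finally $d(x,z)^p\le\bigl(d(x,y)+d(y,z)\bigr)^p$, which gives (7). $\square$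

So the lower bound will follow from a statement about (7) alone.

**Theorem 2.** Let $w$ be a symmetric function on $X\times X$, $|X|=N\ge3$, with $w(x,x)=0$, $w(x,y)>0$ for $x\neq y$, satisfying (7) for some $s\ge0$. Let $\delta=\min_{x\ne y}w(x,y)$. If $\frac s{1+s}\le\Gamma_N$, then for all real $(x_u)_{u\in X}$ with $\sum_ux_u=0$,
$$\sum_{u,v}x_ux_vw(u,v)\le-\tfrac12\bigl(1-(1-\Gamma_N)(1+s)\bigr)\,\delta\,\Bigl(\sum_u|x_u|\Bigr)^2\le0. \tag{8}$$
The constant is sharp, and if $\frac s{1+s}>\Gamma_N$ the conclusion $\le0$ fails for some such $w$.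

## 6. Averaging over all middle points, and where it breaks

The natural way to bound $T$ is to estimate each $w_{ii'}$ by (7) through every point of $Q$, averaged with the weights $b_j$, and symmetrically for $w_{jj'}$:
$$w_{ii'}\le\sum_jb_j\,(w_{ij}\oplus w_{i'j}),\qquad w_{jj'}\le\sum_ia_i\,(w_{ij}\oplus w_{ij'}). \tag{9}$$
If all cross values $w_{ij}$ equal $1$, this works perfectly. The right sides are $1+s$, so $T\le(1+s)(1-\sum a_i^2)+(1+s)(1-\sum b_j^2)-2$. Since $\sum a_i^2\ge\frac1n$ and $\sum b_j^2\ge\frac1m$, this is at most the value in (6).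

The trouble is that the cross values need not be equal. We have
$$u\oplus v=\frac{1+s}2(u+v)+\frac{1-s}2|u-v|,$$
and for $s<1$ the last term charges us for every difference between cross values. Take the three close pairs of Section 1, with $N=6$ and the critical value $s=\frac12$, for which $\frac s{1+s}=\frac13=\Gamma_6$. Here (7) holds: a triple of distinct points contains at most one close pair, so at least two of its three values are $1$. For $i\ne i'$, two of the three middle points give $1\oplus\varepsilon=1+\frac\varepsilon2$ and the third gives $1\oplus1=\frac32$. So the right side of (9) is $\frac13\bigl(\frac72+\varepsilon\bigr)$. The resulting bound is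
$$T\le2\cdot\frac69\cdot\frac13\Bigl(\frac72+\varepsilon\Bigr)-\frac{2(6+3\varepsilon)}9=\frac{14+4\varepsilon-12-6\varepsilon}{9}=\frac{2-2\varepsilon}9,$$
which is positive, although the true value is $T=-\frac{2\varepsilon}3$.

The waste is in using far points as intermediate points. In terms of (2), averaging uses the product plan $\pi_{ij}=a_ib_j$. That plan contains the pair of edges $(p_1,q_2)$, $(p_2,q_1)$, for which $t(e,e')=1+1-2\varepsilon=2-2\varepsilon$. When $\varepsilon$ is small, this is far larger than the $2s=1$ that two edges of cost $1$ would give in $K_{n,m}$. The pair violates the swap inequality (1), since $1+1>\varepsilon+\varepsilon$. An optimal plan contains no such pairs, and the next lemma shows that their exclusion is enough.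

## 7. Four points with a cheapest matching

**Lemma 2.** Let $w\ge 0$ be symmetric, zero on the diagonal, and satisfy (7). For points $p_1,p_2,q_1,q_2$ let $A=w(p_1,q_1)$, $B=w(p_2,q_2)$, $C=w(p_1,q_2)$, $D=w(p_2,q_1)$, and suppose $A+B\le C+D$. Then
$$w(p_1,p_2)+w(q_1,q_2)\le C+D+2s\min(A,B). \tag{10}$$

*Proof.* The purpose is to choose the intermediate points according to which of the four cross values is small. Let $X=w(p_1,p_2)$ and $Y=w(q_1,q_2)$. Going through each possible middle point, (7) gives
$$X\le C\oplus B,\qquad X\le A\oplus D,\qquad Y\le A\oplus C,\qquad Y\le D\oplus B.$$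
Interchanging the indices $1$ and $2$ swaps $A\leftrightarrow B$ and $C\leftrightarrow D$, and changes neither hypothesis nor conclusion. So assume $A\ge B$.

**Case 1: $B\le C$ and $B\le D$.** Use $B$ as the small term twice: $X\le C\oplus B=C+sB$ and $Y\le D\oplus B=D+sB$. Adding gives (10).

**Case 2: $D<B$.** Use $D$ as the small term twice. Since $D<B\le A$, we get $X\le A\oplus D=A+sD$ and $Y\le D\oplus B=B+sD$. Hence $X+Y\le A+B+2sD\le C+D+2sB$, by the hypothesis $A+B\le C+D$ and $D<B$.

**Case 3: $C<B$.** Use $C$ as the small term twice: $X\le C\oplus B=B+sC$, and since $C<B\le A$, $Y\le A\oplus C=A+sC$. Hence $X+Y\le A+B+2sC\le C+D+2sB$.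

These cases cover everything. $\square$

## 8. From pairs of edges to the full sum: cutting by cost level

**Lemma 3.** Let $w$ be symmetric on $X \times X$, zero on the diagonal, positive off it, and satisfy (7). Let $P,Q\subset X$ be disjoint of sizes $n,m\ge1$, with weights $a_i>0$, $b_j>0$, $\sum a_i=\sum b_j=1$. If $\frac s{1+s}\le\Gamma(n,m)$, then
$$T\le-2\bigl(\Gamma(n,m)(1+s)-s\bigr)\min_{i,j}w_{ij}.$$

*Proof.* Fix an optimal plan $\pi$ with support $S$. For $e=(i,j)\in S$ write $\pi_e=\pi_{ij}$ and $c_e=w_{ij}>0$.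

**Step 1: a bound for each pair of edges.** The purpose is to estimate $t(e,e')$ by a multiple of $\min(c_e,c_{e'})$, with a multiple that depends only on how the edges overlap. For all $e=(i,j)$, $e'=(i',j')$ in $S$,
$$t(e,e')\le\bigl[\,2s-(1+s)(\mathbf 1_{i=i'}+\mathbf 1_{j=j'})\bigr]\min(c_e,c_{e'}). \tag{11}$$

* If $i\ne i'$ and $j\ne j'$, apply Lemma 2 with $A=c_e$, $B=c_{e'}$, $C=w_{ij'}$, $D=w_{i'j}$. Its hypothesis $A+B\le C+D$ is the swap inequality (1). It gives $t(e,e')=w_{ii'}+w_{jj'}-C-D\le2s\min(c_e,c_{e'})$.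
* If $i=i'$ and $j\ne j'$, then $t(e,e')=w_{jj'}-c_{e'}-c_e\le c_e\oplus c_{e'}-c_e-c_{e'}=(s-1)\min(c_e,c_{e'})$ by (7) through $p_i$, and $2s-(1+s)=s-1$. The case $j=j'$, $i\ne i'$ is the same with the roles of $P$ and $Q$ exchanged.
* If $e=e'$, then $t(e,e)=-2c_e$, and $2s-2(1+s)=-2$.

**Step 2: slicing by cost.** The purpose is to get rid of the factor $\min(c_e,c_{e'})$, which couples the edges. For $t>0$ let
$$F_t=\{e\in S:c_e>t\},\qquad M_t=\sum_{e\in F_t}\pi_e,$$
and let $a_i(t)$, $b_j(t)$ be the row and column sums of $\pi$ restricted to $F_t$. Then $\sum_ia_i(t)=\sum_jb_j(t)=M_t$. We have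
$$\min(c_e,c_{e'})=\int_0^\infty\mathbf 1[e\in F_t]\,\mathbf 1[e'\in F_t]\,dt.$$
Insert (11) into (2), and then insert this formula. For fixed $t$,
$$\sum_{e,e'\in F_t}\pi_e\pi_{e'}=M_t^2,\qquad \sum_{e,e'\in F_t}\pi_e\pi_{e'}\mathbf 1_{i=i'}=\sum_ia_i(t)^2,\qquad \sum_{e,e'\in F_t}\pi_e\pi_{e'}\mathbf 1_{j=j'}=\sum_jb_j(t)^2.$$
Therefore
$$T\le\int_0^\infty\Bigl[2sM_t^2-(1+s)\Bigl(\sum_ia_i(t)^2+\sum_jb_j(t)^2\Bigr)\Bigr]dt. \tag{12}$$

**Step 3: Cauchy–Schwarz on each slice.** The purpose is to bring in $n$ and $m$. Since $\sum_ia_i(t)^2\ge M_t^2/n$ and $\sum_jb_j(t)^2\ge M_t^2/m$, and $\frac1n+\frac1m=2\Gamma(n,m)$,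
$$T\le-2\bigl(\Gamma(n,m)(1+s)-s\bigr)\int_0^\infty M_t^2\,dt. \tag{13}$$

**Step 4: a lower bound for the integral.** The hypothesis $\frac s{1+s}\le\Gamma(n,m)$ says that the parenthesis in (13) is $\ge0$, so we need the integral from below. For $t<\min_{i,j}w_{ij}$ all of $S$ lies in $F_t$, so $M_t=1$. Hence $\int_0^\infty M_t^2\,dt\ge\min_{i,j}w_{ij}$. $\square$

In the three close pairs at $s=\frac12$, the diagonal plan gives in (11) the values $\varepsilon$ for the six ordered pairs of distinct edges and $-2\varepsilon$ for the three equal ones. So the method yields $T\le\frac19(6\varepsilon-6\varepsilon)=0$, where averaging gave $\frac{2-2\varepsilon}9$.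

## 9. Proofs of Theorems 2 and 1

**Proof of Theorem 2: the inequality.** The purpose is to pass from $T$ to the quadratic form. For $x=0$ there is nothing to prove. Let $x\ne0$, $\sum x_u=0$, and take $P,Q,a,b,\mu$ as in (5), with $n=|P|$, $m=|Q|$, $n+m\le N$. By (3), $\Gamma(n,m)\ge\Gamma_N\ge\frac s{1+s}$, so Lemma 3 applies. Since $\min_{i,j} w_{ij}\ge\delta$,
$$T\le-2\bigl(\Gamma(n,m)(1+s)-s\bigr)\min_{i,j}w_{ij}\le-2\bigl(\Gamma_N(1+s)-s\bigr)\delta.$$
Now $\Gamma_N(1+s)-s=1-(1-\Gamma_N)(1+s)\ge0$ and $\mu=\frac12\sum|x_u|$. Multiplying by $\mu^2$ gives (8).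

**Sharpness and converse.** The purpose is to exhibit a $w$ with equality. Let $n=\lfloor N/2\rfloor$, $m=\lceil N/2\rceil$. Let $w=1$ across two parts of sizes $n,m$, and $w=1+s$ between distinct points of the same part. All off-diagonal values lie in $[1,1+s]$, so (7) holds by Section 5. With the vector $x$ of (6) we have $\sum|x_u|=2$ and $\delta=1$, so (6) is equality in (8). If $\frac s{1+s}>\Gamma_N$, then $1-\Gamma_N>\frac1{1+s}$, so $(1-\Gamma_N)(1+s)>1$ and (6) is positive. $\square$

**Proof of Theorem 1.** The upper bound is in Section 3, and the case $N=3$ in Section 4. Let $N\ge4$ and $0<c\le p_N/2$. Put $p=2c$ and $s=2^p-1$. Since $p\le p_N\le p_4=1$, Lemma 1 shows that $w=d^p$ satisfies (7). Moreover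
$$\frac s{1+s}=1-2^{-p}\le1-2^{-p_N}=\Gamma_N.$$
Theorem 2 gives $\sum x_ux_vd(u,v)^{2c}\le0$ whenever $\sum x_u=0$, and Schoenberg's criterion says that $X^c$ is Euclidean. $\square$

Translating back, $e(2n)=\gamma(n-1)/2$ for $n\ge2$ and $e(2n+1)=\gamma\bigl(\frac{2n(n+1)}{2n+1}-1\bigr)/2$ for $n\ge1$, so the conjecture holds.

Theorem 2 with $w=d^p$ and $1+s=2^p$ gives a quantitative form. For $N\ge4$ and $0<p\le p_N$, every $N$-point metric space satisfies
$$\sum x_ux_vd(u,v)^p\le-\tfrac12\bigl(1-(1-\Gamma_N)2^p\bigr)\Bigl(\min_{u\ne v}d(u,v)\Bigr)^p\Bigl(\sum|x_u|\Bigr)^2\qquad\Bigl(\sum x_u=0\Bigr).$$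
Equality holds for $K_{\lfloor N/2\rfloor,\lceil N/2\rceil}$ with the vector of (6).

There is also a version with fixed sign pattern. Let $n,m\ge2$. If $2^p\le\frac1{1-\Gamma(n,m)}$ with $p>0$, then $\sum x_ux_vd^p\le0$ for all metrics and all zero-sum $x$ with $n$ positive and $m$ negative entries. Indeed $\Gamma(n,m)\le\frac12$ forces $p\le1$, so Lemmas 1 and 3 apply, with $\frac s{1+s}=1-2^{-p}\le\Gamma(n,m)$. If $2^p>\frac1{1-\Gamma(n,m)}$, the inequality fails for $K_{n,m}$ by (6).

## 10. The spaces for which $e(N)$ cannot be exceeded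

A *dilate* of a metric space is obtained by multiplying all its distances by one positive constant.

**Theorem 3.** Let $N\ge4$ and let $X$ be an $N$-point metric space. The following are equivalent:

* (i) for $N\ge5$: $X$ is a dilate of the path metric of $K_{\lfloor N/2\rfloor,\lceil N/2\rceil}$; for $N=4$: $X=\{p_1,p_2,q_1,q_2\}$ with $d(p_1,q_1)=d(p_2,q_2)=A$, $d(p_1,q_2)=d(p_2,q_1)=C$, $d(p_1,p_2)=d(q_1,q_2)=A+C$ for some $A,C>0$;
* (ii) $e(N)$ is the largest $c$ for which $X^c$ is Euclidean;
* (iii) the Euclidean realization of $X^{e(N)}$ is affinely dependent.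

For $N=4$ the realization in (iii) is visible. Here $e(4)=\frac12$, and the points $p_1,q_1,p_2,q_2$ in cyclic order are the corners of a rectangle with sides $\sqrt A,\sqrt C$ and diagonals $\sqrt{A+C}$.

Throughout this section $p=p_N$, $s=2^p-1$ and $w=d^p$, so that $\Gamma_N(1+s)=s$. Also $s>0$.

**Claim.** If $\sum x_u=0$, $x\ne0$ and $\sum x_ux_vd(u,v)^p=0$, then $X$ is as in (i).

**Step 1: reading off equality.** The purpose is to find which inequalities in Lemma 3 must be equalities. Take $P,Q,a,b$ from $x$ as in (5), and an optimal plan $\pi$ with support $S$. Then $T=0$, and by (3) the parenthesis in (13) is $\ge0$. Since $\int_0^\infty M_t^2\,dt>0$, (13) forces $\Gamma(n,m)(1+s)=s=\Gamma_N(1+s)$, so $\Gamma(n,m)=\Gamma_N$. By (3), $\{n,m\}=\{\lfloor N/2\rfloor,\lceil N/2\rceil\}$. In particular $n+m=N$, so $P\cup Q=X$.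

Now the right side of (13) is $0=T$, so (12) and (13) are equalities. Equality in (12) means that the sum over $e,e'$ of $\pi_e\pi_{e'}$ times the gap in (11) is zero. All $\pi_e\pi_{e'}$ are positive, so (11) is an equality for all $e,e'\in S$. Equality in (13) means that Cauchy–Schwarz is an equality for almost every $t$. For $0<t<\min_{e\in S}c_e$ we have $a_i(t)=a_i$, $b_j(t)=b_j$ and $M_t=1$. So $\sum a_i^2=\frac1n$ and $\sum b_j^2=\frac1m$, that is, $a_i=\frac1n$ and $b_j=\frac1m$ for all $i,j$.

**Step 2 ($N\ge5$): pairs of edges in $S$.** The purpose is to show that all edges of $S$ have the same cost and that nearby distances are determined. Now $p\le p_5<1$, so by Lemma 1 inequality (7) is strict for $(x,y,z)$ whenever $d(x,y)\ne d(y,z)$ and both are positive.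

Let $e,e'\in S$ be disjoint, and use the notation of Lemma 2 with $A\ge B$ (interchanging the indices if necessary). Equality holds in (10). In Case 2 we have $0<D<B\le A$, so $X\le A\oplus D$ is strict; in Case 3 we have $0<C<B\le A$, so $Y\le A\oplus C$ is strict. Both contradict equality. So we are in Case 1, and equality forces $X=C\oplus B$ and $Y=D\oplus B$. Strictness in (7) then gives $C=B$ and $D=B$. Now $A+B\le C+D=2B$ yields $A\le B$, so $A=B$. Therefore
$$A=B=C=D,\qquad X=Y=(1+s)A=2^pA. \tag{14}$$

Let $e\ne e'$ in $S$ share a vertex, say $e=(i,j)$ and $e'=(i,j')$. Equality in (11) says $w_{jj'}=c_e\oplus c_{e'}$. By strictness $c_e=c_{e'}$, and so $w_{jj'}=2^pc_e$. If they share a vertex of $Q$ instead, then likewise $c_e=c_{e'}$ and $w_{ii'}=2^pc_e$.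

Any two distinct edges of $S$ are disjoint or share one vertex, so all $c_e$ are equal. Dilate $d$ so that $c_e=1$ for $e\in S$.

**Step 3 ($N\ge5$): all distances.** The purpose is to pass from $S$ to all pairs of points. Every vertex lies on an edge of $S$, because all $a_i$ and $b_j$ are positive.

* Let $i\ne i'$. Choose edges of $S$ at $p_i$ and at $p_{i'}$. Whether they are disjoint or share their endpoint in $Q$, Step 2 gives $w_{ii'}=2^p$, that is, $d(p_i,p_{i'})=2$. In the same way, $d(q_j,q_{j'})=2$ for $j\ne j'$.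
* If $(i,j)\in S$, then $w_{ij}=1$. If $(i,j)\notin S$, choose $(i,j')\in S$ and $(i',j)\in S$. Then $j'\ne j$ and $i'\ne i$, because $(i,j)\notin S$. So these two edges are disjoint, and $w_{ij}$ is one of their cross values. By (14), $w_{ij}=1$. So $d(p_i,q_j)=1$ in all cases.

Thus $X$ is a dilate of the path metric of $K_{n,m}$, with $\{n,m\}=\{\lfloor N/2\rfloor,\lceil N/2\rceil\}$.

**Step 4 ($N=4$).** Here $p=s=1$ and Lemma 1 offers no strictness, so the purpose is to argue directly. By Step 1, $n=m=2$ and $a_i=b_j=\frac12$. With $A,B,C,D,X,Y$ as in Lemma 2, now denoting distances, $T=0$ reads $X+Y=A+B+C+D$. The four inequalities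
$$X\le B+C,\qquad X\le A+D,\qquad Y\le A+C,\qquad Y\le B+D$$
add up to $2(X+Y)\le2(A+B+C+D)$, which is an equality. So all four are equalities. Then $B+C=A+D$ and $A+C=B+D$. Subtracting gives $A=B$, and then $C=D$ and $X=Y=A+C$. This is the space in (i), and the Claim is proved. $\square$

**Proof of Theorem 3.** We show first that if (i) fails, then (ii) and (iii) fail, and then that (i) implies both.

**Step 5: if (i) fails.** By Theorem 1 the form $\sum x_ux_vd^{2c}$ is $\le0$ at $c=e(N)=p/2$ for all zero-sum $x$, and by the Claim it is not $0$ for $x\ne0$. So it is strictly negative for every $x\ne0$ with $\sum x_u=0$. By Section 2 the realization of $X^{e(N)}$ is affinely independent, and (iii) fails. Further, $(c,x)\mapsto\sum x_ux_vd(u,v)^{2c}$ is continuous, and the set of zero-sum $x$ with $\sum x_u^2=1$ is compact. So the maximum of the form over this set, which is negative at $c=e(N)$, is still negative for some $c>e(N)$. By homogeneity the form is then $\le0$ for all zero-sum $x$, so $X^c$ is Euclidean for that $c$,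 and (ii) fails.

**Step 6: if (i) holds.** The purpose is to find one vector $x\neq0$ at which the form is $0$ for $c=e(N)$ and positive for $c>e(N)$. For $N\ge5$, dilating $d$ multiplies the form by a positive constant, so we may take $X=K_{\lfloor N/2\rfloor,\lceil N/2\rceil}$ itself. The vector of (6), with $1+s$ replaced by $2^{2c}$, gives $2\bigl(2^{2c}(1-\Gamma_N)-1\bigr)$, which is $0$ at $c=p_N/2$ and positive beyond. For $N=4$ take $x=\frac12$ on $p_1,p_2$ and $x=-\frac12$ on $q_1,q_2$. Then
$$\sum x_ux_vd^{2c}=\tfrac12\cdot2(A+C)^{2c}-\tfrac12\bigl(2A^{2c}+2C^{2c}\bigr)=(A+C)^{2c}-A^{2c}-C^{2c}.$$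
This is $0$ at $c=\frac12$. It is positive for $2c>1$, because then $\bigl(\frac A{A+C}\bigr)^{2c}+\bigl(\frac C{A+C}\bigr)^{2c}<\frac A{A+C}+\frac C{A+C}=1$.

In both cases $X^{e(N)}$ is Euclidean by Theorem 1, while $X^c$ is not Euclidean for any $c>e(N)$, by Schoenberg's criterion. This is (ii). The form vanishes at a nonzero zero-sum vector when $c=e(N)$, so the realization is affinely dependent. This is (iii). $\square$
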